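\title{Draws in an undirected percolation game on $\mathbb{Z}^d$}

\begin{abstract}
Close each vertex of $\mathbb{Z}^d$ independently with probability $p$. Two players alternately move a token along an edge to an open vertex that has not been visited before, and a player who cannot move loses. We prove that for $d=2$ and every $p\in(0,1)$ the game is almost surely not a draw, even if the closure probability depends on the parity of the vertex, and that for $d\ge3$ the probability of a draw is $1-2d\,p^{2d-1}+O(p^{2d})$ as $p\to0$. The outcome of the game from a vertex is the change of the maximum matching number when that vertex is opened. For $d=2$ this identity feeds a fluctuation argument; for $d\ge3$ it expresses the game through maximum independent sets, to which we apply a Peierls argument with shifted environments.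
\end{abstract}

\section{Introduction}

\subsection{The game and the results}

We regard $\mathbb{Z}^d$ as a graph in which two sites are adjacent, written $x\sim y$, if they differ by a unit vector $\pm\mathbf e_j$. A site is \emph{even} or \emph{odd} according to the parity of the sum of its coordinates; adjacent sites have opposite parity. A \emph{configuration} $\eta\in\{0,1\}^{\mathbb{Z}^d}$ declares the site $x$ \emph{open} if $\eta_x=1$ and \emph{closed} if $\eta_x=0$.

A token starts at a site $v$, which is regarded as open and as already visited. Two players, who both see the whole configuration, alternate turns. A turn consists of moving the token along an edge to an open site that has not been visited before, and a player who cannot move loses. A player \emph{wins} from $v$ if the player has a strategy such that every play consistent with it ends, after finitely many moves, with the opponent unable to move. The two players cannot both win, since their winning strategies could be played against each other. If neither wins, the game from $v$ is a \emph{draw}. We denote this event by $\mathcal D(v)$; it depends only on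 $(\eta_x)_{x\ne v}$.

Let the $\eta_x$ be independent, with $P(\eta_x=0)=p_{\mathrm e}$ for even $x$ and $P(\eta_x=0)=p_{\mathrm o}$ for odd $x$. For the symmetric case $p_{\mathrm e}=p_{\mathrm o}=p$ it is conjectured in \cite{PG} that perhaps draws occur for $d\ge3$ but not for $d=2$. In precise form:
\begin{itemize}
\item[(i)] for $d=2$ and every $p\in(0,1)$, the game is almost surely not a draw;
\item[(ii)] for every $d\ge3$ there is $p\in(0,1)$ such that the game is a draw with positive probability.
\end{itemize}
We prove both statements.

\begin{theorem}\label{thm:two}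
Let $d=2$ and $p_{\mathrm e},p_{\mathrm o}\in(0,1)$. Then $P(\mathcal D(v))=0$ for every $v$. In particular, \textup{(i)} holds.
\end{theorem}

\begin{theorem}\label{thm:three}
Let $d\ge3$ and $p_{\mathrm e}=p_{\mathrm o}=p$. As $p\to0$,
\begin{align*}
P(\text{first player wins})&=2d\,p^{2d-1}+O(p^{2d}),\\
P(\text{second player wins})&=p^{2d}+O(p^{2d+1}),
\end{align*}
so that $P(\text{draw})=1-2d\,p^{2d-1}+O(p^{2d})$. In particular, draws have positive probability for all sufficiently small $p$, and \textup{(ii)} holds.
\end{theorem}

The leading terms come from the two shortest games. The second player wins at once if all $2d$ neighbors of $v$ are closed, and the first player wins in one move if some neighbor $w$ of $v$ is open and the $2d-1$ other neighbors of $w$ are closed. Theorem~\ref{thm:three} says that all longer wins together are of higher order.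

\subsection{Which answer to expect}\label{sec:heur}

\emph{Many closed sites.} A draw requires open self-avoiding paths from $v$ of every length $n$. In the symmetric case their expected number is at most $2d(2d-1)^{n-1}(1-p)^n$, so there are no draws when $(2d-1)(1-p)<1$. For $d=1$ this covers every $p>0$; for $d\ge3$ it shows that (ii) cannot hold for all $p$.

\emph{No closed sites.} For $p=0$ the game is a draw in every dimension. Split each line parallel to $\mathbf e_1$ into consecutive pairs. The first player can always move the token to the partner of the current site, because the earlier sites of the play are paired among themselves. The second player does the same with a pairing of $\mathbb{Z}^d\setminus\{v\}$, obtained by pairing up separately the two half-lines into which $v$ cuts its own line. Neither player is ever stuck.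

So the question is whether the draw at $p=0$ survives a small density of closed sites. The following heuristic, made exact in Section~\ref{sec:match}, suggests that the answer depends on the dimension. On a finite bipartite graph the winner from $v$ is determined by whether $v$ belongs to every independent set of maximum size. In a large box with all sites open, the boundary of the box decides whether the maximum independent set consists of the even or of the odd sites, and a draw on $\mathbb{Z}^d$ means that the influence of the boundary reaches $v$ from arbitrarily far away. Now close sites at random. To occupy the parity disfavored by the boundary inside a cube of side $n$ around $v$ costs about $n^{d-1}$ sites along the surface of the cube, and it gains the difference between the numbers of open sites of the two parities in the cube. In the symmetric case this difference has mean of order at most $1$ and fluctuations of order $\sqrt p\,n^{d/2}$. For $d\ge3$ we have $d/2<d-1$: the surface wins on large scales, small $p$ takes care of small scales, and the boundary should be felt at $v$. For $d=2$ both quantities have order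 $n$; since the fluctuation is approximately Gaussian, it exceeds the cost with a probability that does not tend to zero, on every scale, and the boundary should be forgotten.

Neither half of this picture is a proof, because a maximum independent set adapts to the configuration on all scales at once. For $d=2$ (Section~\ref{sec:two}) we avoid the geometry by a fluctuation argument of Aizenman--Wehr type, applied to the difference of the matching numbers under two boundary conditions. For $d\ge3$ we use a Peierls argument: a region $A$ occupied by the disfavored parity is removed by shifting the \emph{configuration} inside $A$ by one step (Section~\ref{sec:det}), and a multiscale estimate shows that, simultaneously for all large $A$, such a shift is unlikely to raise the independence number by an amount proportional to the surface of $A$ (Section~\ref{sec:fluct}). Section~\ref{sec:final} completes the proof of Theorem~\ref{thm:three}.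

\section{Matchings, independent sets and finite boxes}\label{sec:match}

\subsection{The game on a finite graph}

The game makes sense on any graph $H$ (all of whose vertices are open) with a starting vertex $v$. A \emph{matching} is a set of edges no two of which share a vertex; it \emph{covers} the endpoints of its edges. An \emph{independent set} is a set of vertices no two of which are adjacent. For finite $H$ let $\nu(H)$ and $\alpha(H)$ be the largest sizes of a matching and of an independent set; matchings and independent sets of these sizes are called \emph{maximum}. Deleting a vertex $v$ lowers each of $\nu$ and $\alpha$ by $0$ or $1$. It lowers $\nu$ by $1$ exactly when every maximum matching covers $v$, and $\alpha$ by $1$ exactly when every maximum independent set contains $v$. The pairing strategy used above for $p=0$ solves the finite game completely.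

\begin{lemma}\label{lem:matching}
Let $H$ be a finite graph and $v$ a vertex of $H$. If $\nu(H)-\nu(H-v)=1$, the first player wins from $v$. If $\nu(H)-\nu(H-v)=0$, the second player wins from $v$.
\end{lemma}

\begin{proof}
Denote the play by $v=x_0,x_1,x_2,\dots$; it is finite, so a player who is never stuck wins.

Suppose that every maximum matching covers $v$, and let $M$ be one of them. The first player always moves along the edge of $M$ at the current vertex. If $x_{2k}$ is covered by $M$, its partner is unvisited, because $M$ pairs $x_0,\dots,x_{2k-1}$ among themselves. If some $x_{2k}$ with $k\ge1$ were not covered, we could replace the $k$ edges $x_{2i}x_{2i+1}\in M$ by the $k$ edges $x_{2i+1}x_{2i+2}$, $0\le i<k$, and obtain a maximum matching that misses $v$. So the first player is never stuck.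

Suppose that a maximum matching $M$ misses $v$. The second player always replies along the edge of $M$ at the current vertex. If $x_{2k+1}$ is covered, its partner is unvisited, because $x_0$ is not covered and $M$ pairs $x_1,\dots,x_{2k}$ among themselves. If some $x_{2k+1}$ were not covered, we could replace the $k$ edges $x_{2i-1}x_{2i}\in M$, $1\le i\le k$, by the $k+1$ edges $x_{2i}x_{2i+1}$, $0\le i\le k$, and obtain a larger matching. So the second player is never stuck.
\end{proof}

K\"onig's theorem states that in a finite bipartite graph $\nu(H)$ equals the least size of a set of vertices meeting every edge. The complements of such sets are the independent sets, so $\alpha(H)=|H|-\nu(H)$, where $|H|$ is the number of vertices. Applying this to $H$ and to $H-v$ gives $\alpha(H)-\alpha(H-v)=1-\big(\nu(H)-\nu(H-v)\big)$, and Lemma~\ref{lem:matching} takes the following form.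

\begin{lemma}\label{lem:indep}
Let $H$ be a finite bipartite graph and $v$ a vertex of $H$. The second player wins from $v$ if and only if $v$ lies in every maximum independent set. The first player wins from $v$ if and only if some maximum independent set avoids $v$.
\end{lemma}

\subsection{Two boundary conditions}

On $\mathbb{Z}^d$ the parity of the token alternates, so one player, whom we call \emph{Odd}, always moves from an even site to an odd site, and the other, \emph{Even}, always moves from an odd site to an even site. Odd is the first player if $v$ is even, and the second player if $v$ is odd.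

To use the finite theory we must confine the game to a box, and a win in a box says something about the infinite game only if the loser was not stopped by the wall. We therefore trim the wall so that it obstructs one player only. Let $\Lambda_N=[-N,N]^d\cap\mathbb{Z}^d$, and call $\Lambda_N\setminus\Lambda_{N-1}$, the set of sites of $\Lambda_N$ with a neighbor outside $\Lambda_N$, its \emph{inner boundary}. Let $\Lambda_N^{\mathrm e}$ be $\Lambda_N$ with the odd inner boundary sites removed, and let $\Lambda_N^{\mathrm o}$ be $\Lambda_N$ with the even inner boundary sites removed; the superscript records the parity of the boundary sites that remain. An odd site of $\Lambda_N^{\mathrm e}$ lies in $\Lambda_{N-1}$, and its neighbors are even sites of $\Lambda_N$, so they all lie in $\Lambda_N^{\mathrm e}$. Thus $\Lambda_N^{\mathrm e}$ never obstructs Even; exchanging the parities, $\Lambda_N^{\mathrm o}$ never obstructs Odd. Let $H_N^{\mathrm e}(\eta)$ and $H_N^{\mathrm o}(\eta)$ be the graphs induced by the open sites of $\Lambda_N^{\mathrm e}$ and $\Lambda_N^{\mathrm o}$.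

\begin{lemma}\label{lem:trunc}
Fix a configuration in which $v$ is open, and consider only $N$ with $v\in\Lambda_{N-1}$. All games start from $v$.
\begin{itemize}
\item[(a)] If Odd wins on $H_N^{\mathrm e}$, then Odd wins on $\mathbb{Z}^d$ and on $H_M^{\mathrm e}$ for all $M\ge N$.
\item[(b)] If Odd wins on $\mathbb{Z}^d$, then Odd wins on $H_N^{\mathrm e}$ for some $N$.
\end{itemize}
The same holds for Even and the graphs $H_N^{\mathrm o}$.
\end{lemma}

\begin{proof}
(a) Let Odd use a winning strategy for $H_N^{\mathrm e}$ in the game on $\mathbb{Z}^d$. Whenever Even is to move, the token is at an odd site of $\Lambda_N^{\mathrm e}$, all of whose neighbors lie in $\Lambda_N^{\mathrm e}$. So Even has exactly the same moves as on $H_N^{\mathrm e}$, the play is a play on $H_N^{\mathrm e}$, and it ends with Even unable to move. The same argument applies to $H_M^{\mathrm e}$, since $\Lambda_N^{\mathrm e}\subset\Lambda_M^{\mathrm e}$ for $M\ge N$.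

(b) Fix a winning strategy of Odd on $\mathbb{Z}^d$. The plays consistent with it form a rooted tree in which each node has at most $2d$ children and which has no infinite branch. By K\"onig's infinity lemma such a tree is finite. Hence all these plays stay in $\Lambda_{N-1}\subset\Lambda_N^{\mathrm e}$ for some $N$, and the strategy wins on $H_N^{\mathrm e}$.

Exchanging the parities gives the statement for Even.
\end{proof}

For $v\in\Lambda_{N-1}$ let $\mathcal D_N(v)$ be the event that, with $v$ declared open, each player wins in the box that favors that player: Odd wins from $v$ on $H_N^{\mathrm o}$ and Even wins from $v$ on $H_N^{\mathrm e}$. A finite game has a winner, so the complement of $\mathcal D_N(v)$ is the event that Even wins on $H_N^{\mathrm o}$ or Odd wins on $H_N^{\mathrm e}$. By Lemma~\ref{lem:trunc} this complement increases with $N$, and its union over $N$ is the event that someone wins on $\mathbb{Z}^d$. Therefore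
\begin{equation}\label{eq:limit}
\mathcal D_N(v)\ \text{decreases in } N,\qquad \mathcal D(v)=\bigcap_N\mathcal D_N(v).
\end{equation}
In words, the game is a draw exactly when the boundary decides the winner in every box. In particular $\mathcal D(v)$ is measurable.

Write $\eta^{v,1}$ and $\eta^{v,0}$ for the configuration $\eta$ with $v$ set open and closed, put $s_v=+1$ for even $v$ and $s_v=-1$ for odd $v$, and let
\[
\Phi_N(\eta)=\nu\big(H_N^{\mathrm o}(\eta)\big)-\nu\big(H_N^{\mathrm e}(\eta)\big).
\]
The indicator of $\mathcal D_N(v)$ is, up to sign, the discrete derivative of $\Phi_N$ at $v$.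

\begin{lemma}\label{lem:deriv}
For $v\in\Lambda_{N-1}$ we have $\Phi_N(\eta^{v,1})-\Phi_N(\eta^{v,0})=s_v\mathbf 1_{\mathcal D_N(v)}(\eta)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:matching} the left side is the indicator that the first player wins on $H_N^{\mathrm o}$ minus the indicator that the first player wins on $H_N^{\mathrm e}$. By Lemma~\ref{lem:trunc}(a), it is impossible that Odd wins on $H_N^{\mathrm e}$ and Even wins on $H_N^{\mathrm o}$, since both would then win on $\mathbb{Z}^d$. If $v$ is even, the first player is Odd; the value $-1$ is the impossible case, and the value $+1$ occurs exactly on $\mathcal D_N(v)$. If $v$ is odd, the first player is Even; now $+1$ is the impossible case, and $-1$ occurs exactly on $\mathcal D_N(v)$.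
\end{proof}

\begin{example}
Let $d=1$, $N=2$, $v=0$, with all sites open. Then $\Lambda_2^{\mathrm o}=\{-1,0,1\}$ and $\Lambda_2^{\mathrm e}=\{-2,\dots,2\}$. On the first path Odd wins in one move, and deleting $0$ lowers $\nu$ from $1$ to $0$. On the second path Even wins in the second move, and $\nu=2$ with or without $0$. So $\mathcal D_2(0)$ holds, and the derivative of $\Phi_2$ at $0$ is $1-0=s_0$.
\end{example}

\section{No draws in dimension two}\label{sec:two}

\subsection{A bounded function whose derivatives are draw probabilities}

The two graphs $H_N^{\mathrm o}$ and $H_N^{\mathrm e}$ agree away from the boundary, so $\Phi_N$ cannot vary by more than a surface term, while by Lemma~\ref{lem:deriv} it reacts to every site from which the game is a draw. To play these facts against each other we need the event $\mathcal D(v)$, whose law is invariant under translations, in place of $\mathcal D_N(v)$. We therefore fix an inner box $\Lambda_n$, average over the configuration outside it, and let $N\to\infty$. This subsection is valid in every dimension. Let $b_n=(2n+1)^d-(2n-1)^d$ be the size of the inner boundary of $\Lambda_n$;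 thus $b_n=2$ for $d=1$ and $b_n=8n$ for $d=2$.

\begin{lemma}\label{lem:g}
Let $n\ge1$. For $v\in\Lambda_n$ and $\zeta\in\{0,1\}^{\Lambda_n}$ let $\delta_v(\zeta)$ be the conditional probability of $\mathcal D(v)$ given that $\eta=\zeta$ on $\Lambda_n\setminus\{v\}$. There is a function $g_n\colon\{0,1\}^{\Lambda_n}\to\mathbb{R}$ with
\[
|g_n|\le b_n,\qquad g_n(\zeta^{v,1})-g_n(\zeta^{v,0})=s_v\,\delta_v(\zeta)\quad\text{for all }v\in\Lambda_n\text{ and all }\zeta .
\]
\end{lemma}

\begin{proof}
Let $\xi$ be the restriction of $\eta$ to $\mathbb{Z}^d\setminus\Lambda_n$, let $\mathbf 0$ be the configuration on $\Lambda_n$ with all sites closed, and for $N>n$ put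
\[
g_{n,N}(\zeta)=E\big[\Phi_N(\zeta,\xi)-\Phi_N(\mathbf 0,\xi)\big].
\]

\emph{Bound.} Let $\nu_\zeta$ be the matching number of the graph induced by the open sites of $\zeta$, and let $H_N$ stand for either $H_N^{\mathrm o}$ or $H_N^{\mathrm e}$. Both boxes contain $\Lambda_{N-1}\supset\Lambda_n$. The union of a matching inside $\Lambda_n$ and a matching outside $\Lambda_n$ is a matching of $H_N(\zeta,\xi)$. Conversely, a matching of $H_N(\zeta,\xi)$ has at most $\nu_\zeta$ edges inside $\Lambda_n$, at most $\nu(H_N(\mathbf 0,\xi))$ edges outside, and at most $b_n$ edges that cross, since each of those covers its own inner boundary site of $\Lambda_n$. Hence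
\[
\nu\big(H_N(\zeta,\xi)\big)-\nu\big(H_N(\mathbf 0,\xi)\big)\in[\nu_\zeta,\nu_\zeta+b_n]
\]
for both boundary conditions, with the same $\nu_\zeta$. Subtracting, we get $|g_{n,N}|\le b_n$.

\emph{Derivative.} By Lemma~\ref{lem:deriv}, $g_{n,N}(\zeta^{v,1})-g_{n,N}(\zeta^{v,0})$ is $s_v$ times the conditional probability of $\mathcal D_N(v)$ given $\eta=\zeta$ on $\Lambda_n\setminus\{v\}$. By \eqref{eq:limit} this converges to $s_v\delta_v(\zeta)$ as $N\to\infty$. Since $g_{n,N}(\mathbf 0)=0$ and any $\zeta$ is reached from $\mathbf 0$ by opening sites one at a time, $g_{n,N}(\zeta)$ is a finite sum of such increments and converges. The limit $g_n$ has both properties.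
\end{proof}

Let $X_n=g_n(\eta|_{\Lambda_n})$. We measure its fluctuations by revealing the sites one at a time. Let $\prec$ be the lexicographic order on $\mathbb{Z}^d$, list $\Lambda_n$ as $v_1\prec v_2\prec\cdots$, and let $\mathcal F_i=\sigma(\eta_{v_1},\dots,\eta_{v_i})$ and $d_i=E[X_n\mid\mathcal F_i]-E[X_n\mid\mathcal F_{i-1}]$, so that $X_n-EX_n=\sum_id_i$. For $v=v_i$, Lemma~\ref{lem:g} gives $X_n=g_n(\eta^{v,0})+\eta_vs_v\delta_v(\eta)$. Neither $g_n(\eta^{v,0})$ nor $\delta_v(\eta)$ depends on $\eta_v$, so by independence their conditional expectations given $\mathcal F_i$ and given $\mathcal F_{i-1}$ coincide, and $E[\delta_v\mid\mathcal F_{i-1}]=P(\mathcal D(v)\mid\mathcal F_{i-1})$. Therefore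
\begin{equation}\label{eq:di}
d_i=(\eta_{v_i}-E\eta_{v_i})\,s_{v_i}Y_i,\qquad Y_i=P(\mathcal D(v_i)\mid\mathcal F_{i-1}).
\end{equation}
In particular $|d_i|\le1$ and $E[d_i^2\mid\mathcal F_{i-1}]=\sigma_{v_i}^2Y_i^2$, where $\sigma_v^2=\operatorname{Var}\eta_v$ equals $\sigma_{\mathrm e}^2=p_{\mathrm e}(1-p_{\mathrm e})$ or $\sigma_{\mathrm o}^2=p_{\mathrm o}(1-p_{\mathrm o})$ according to the parity of $v$. Both numbers lie in $(0,\frac14]$.

A translation by an even site preserves the law of $\eta$ and the order $\prec$, and it maps $\mathcal D(v)$ to the draw event of the translated site. Hence $P(\mathcal D(v))$ depends only on the parity of $v$.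

The case $d=1$ shows the mechanism. Martingale differences are orthogonal and $EY_i^2\ge(EY_i)^2$, so
\[
\sum_{v\in\Lambda_n}\sigma_v^2\,P(\mathcal D(v))^2\le\sum_iEd_i^2=\operatorname{Var}X_n\le b_n^2 .
\]
For $d=1$ the right side is $4$, while $\Lambda_n$ contains at least $n$ sites of each parity; so $P(\mathcal D(v))=0$. For $d=2$ both sides have order $n^2$ and the inequality gives no contradiction. We must use more than the variance. A centered Gaussian variable $Z$ of variance $w>0$ has $Ee^{tZ}=e^{t^2w/2}$, whereas a variable bounded by $8$ has $Ee^{tZ}\le e^{8t}$, which is smaller for large $t$. A martingale with small increments behaves like a Gaussian variable when its quadratic variation $\sum_id_i^2$ is nearly deterministic, so this is what we prove next.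

\subsection{The quadratic variation}

From now on $d=2$, so $|\Lambda_n|=(2n+1)^2$. The variable $Y_i$ conditions on the part of the lexicographic past of $v_i$ that lies in $\Lambda_n$. We compare it with two translation covariant versions, one using the whole past and one using a bounded part of it:
\[
Y_v^\infty=P\big(\mathcal D(v)\mid\eta_u:u\prec v\big),\qquad Y_v^R=P\big(\mathcal D(v)\mid\eta_u:u\prec v,\ |u-v|_\infty\le R\big).
\]
The joint law of $(Y_v^\infty,Y_v^R)$ depends only on the parity of $v$. Put
\[
w=\tfrac12\sigma_{\mathrm e}^2\,E\big[(Y^\infty_{(0,0)})^2\big]+\tfrac12\sigma_{\mathrm o}^2\,E\big[(Y^\infty_{(1,0)})^2\big].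
\]

\begin{lemma}\label{lem:qv}
As $n\to\infty$, $|\Lambda_n|^{-1}\sum_id_i^2\to w$ in probability.
\end{lemma}

\begin{proof}
Let $W_n=\sum_i\sigma_{v_i}^2Y_i^2$. The difference $\sum_id_i^2-W_n$ is a sum of the martingale differences $d_i^2-E[d_i^2\mid\mathcal F_{i-1}]$, so its variance is at most $\sum_iEd_i^4\le|\Lambda_n|$. It therefore suffices to show that $W_n/|\Lambda_n|\to w$ in $L^1$.

Let $\varepsilon_R=\max_v\|Y_v^\infty-Y_v^R\|_2$, a maximum over two parities. For fixed $v$, $Y_v^R$ is the conditional expectation of the bounded variable $Y_v^\infty$ given a $\sigma$-field that increases with $R$ to the one defining $Y_v^\infty$. By the martingale convergence theorem, $\varepsilon_R\to0$. Let $Z_{n,R}=\sum_{v\in\Lambda_n}\sigma_v^2(Y_v^R)^2$, and let $w_R$ be defined as $w$ with $Y^R$ in place of $Y^\infty$. We use that $|y^2-z^2|\le2|y-z|$ for $y,z\in[0,1]$; this gives at once $|w_R-w|\le\varepsilon_R$.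

\emph{$W_n$ is close to $Z_{n,R}$.} Let $n>R$ and $v=v_i\in\Lambda_{n-R}$. The $\sigma$-field $\mathcal F_{i-1}$ is generated by the $\eta_u$ with $u\prec v$ and $u\in\Lambda_n$, so it contains the $\sigma$-field defining $Y_v^R$ and is contained in the one defining $Y_v^\infty$. Hence $Y_i-Y_v^R=E[Y_v^\infty-Y_v^R\mid\mathcal F_{i-1}]$, and $\|Y_i-Y_v^R\|_2\le\varepsilon_R$ because conditional expectation contracts $L^2$. At most $4R(2n+1)$ sites of $\Lambda_n$ lie outside $\Lambda_{n-R}$, and each contributes at most $1$ to $|W_n-Z_{n,R}|$. So
\[
E|W_n-Z_{n,R}|\le\varepsilon_R|\Lambda_n|+4R(2n+1).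
\]

\emph{$Z_{n,R}$ is concentrated.} If $|v-v'|_\infty>2R$, then $Y_v^R$ and $Y_{v'}^R$ depend on disjoint sets of sites and are independent. All terms lie in $[0,1]$, so $\operatorname{Var}Z_{n,R}\le(4R+1)^2|\Lambda_n|$. The numbers of even and odd sites in $\Lambda_n$ are $(|\Lambda_n|\pm1)/2$, so $|EZ_{n,R}-w_R|\Lambda_n||\le1$.

Together these bounds give $\limsup_nE\big|W_n/|\Lambda_n|-w\big|\le2\varepsilon_R$ for every $R$. Let $R\to\infty$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:two}}

Put $x_i=d_i/(2n+1)$. Then $|x_i|\le1/(2n+1)$, there are $(2n+1)^2$ indices $i$, and by Lemma~\ref{lem:g}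
\[
\sum_ix_i=\frac{X_n-EX_n}{2n+1}\le\frac{16n}{2n+1}\le8 .
\]
Fix $t>0$ and let $2n+1>t$, so that all factors of $T_n=\prod_i(1+tx_i)$ are positive. Conditioning on $\mathcal F_{i-1}$ for $i=|\Lambda_n|,|\Lambda_n|-1,\dots,1$ in turn and using $E[x_i\mid\mathcal F_{i-1}]=0$, we get $ET_n=1$. For $y>-1$ we have
\[
\log(1+y)\le y-\tfrac12y^2+\tfrac13y^3,
\]
because the difference of the two sides vanishes at $y=0$ and has derivative $y^3/(1+y)$. Since $\sum_i|x_i|^3\le1/(2n+1)$, it follows that
\[
1=ET_n\le\exp\Big(8t+\frac{t^3}{3(2n+1)}\Big)\,E\exp\Big(-\frac{t^2}2\sum_ix_i^2\Big).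
\]
By Lemma~\ref{lem:qv}, $\sum_ix_i^2\to w$ in probability, and the last integrand is bounded by $1$. Letting $n\to\infty$ gives $1\le\exp(8t-t^2w/2)$, that is, $w\le16/t$. As $t>0$ is arbitrary, $w=0$. Finally $E[(Y_v^\infty)^2]\ge(EY_v^\infty)^2=P(\mathcal D(v))^2$, so
\[
0=w\ge\tfrac12\sigma_{\mathrm e}^2P\big(\mathcal D((0,0))\big)^2+\tfrac12\sigma_{\mathrm o}^2P\big(\mathcal D((1,0))\big)^2 .
\]
Since $\sigma_{\mathrm e}^2,\sigma_{\mathrm o}^2>0$, the draw probability vanishes for both parities.\hfill$\square$

\begin{remark}
The dimension enters through the ratio $b_n/|\Lambda_n|^{1/2}$, which is bounded for $d\le2$ and grows like $n^{d/2-1}$ for $d\ge3$. The hypothesis $p_{\mathrm e},p_{\mathrm o}\in(0,1)$ enters through $\sigma_v^2>0$; at $p_{\mathrm e}=p_{\mathrm o}=0$ the conclusion fails, as we saw in Section~\ref{sec:heur}. Symmetry between the parities is not used.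
\end{remark}

\section{Removing a region of the wrong parity}\label{sec:det}

This section is deterministic and valid for all $d\ge2$. For $S\subset\mathbb{Z}^d$ let $\Gamma(S)$ be the set of sites that have a neighbor in $S$, and let $\partial S$ be the set of edges of $\mathbb{Z}^d$ with exactly one endpoint in $S$. For a finite set $V$ let $\alpha_V(\eta)$ be the independence number of the graph induced by the open sites of $V$.

Fix $N\ge2$ and $V\in\{\Lambda_N^{\mathrm e},\Lambda_N^{\mathrm o}\}$. A site of $\mathbb{Z}^d$ is \emph{native} if it has the parity of the remaining boundary sites of $V$ (even for $\Lambda_N^{\mathrm e}$, odd for $\Lambda_N^{\mathrm o}$), and \emph{foreign} otherwise. We use two properties of $V$: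
\begin{itemize}
\item[(V1)] every foreign site of $V$ has all its neighbors in $V$;
\item[(V2)] every site of $\Lambda_N\setminus V$ has a neighbor outside $\Lambda_N$.
\end{itemize}
By Lemma~\ref{lem:trunc} a player who wins on $\mathbb{Z}^d$ wins in a box that favors the opponent. We shall see in Section~\ref{sec:final} that, by Lemma~\ref{lem:indep}, this forces a maximum independent set to contain a foreign site at the starting point or next to it. So we study the foreign part of a maximum independent set near the origin $0$.

\subsection{The flip}

\begin{lemma}\label{lem:flip}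
Let $I$ be a maximum independent set of the graph induced by the open sites of $V$, let $S_0$ be the set of foreign sites of $I$, and suppose that $0\in S_0\cup\Gamma(S_0)$. Let $K$ be the connected component of $0$ in the subgraph of $\mathbb{Z}^d$ induced by $S_0\cup\Gamma(S_0)$, and let $S=K\cap S_0$.
\begin{itemize}
\item[(a)] $K=S\cup\Gamma(S)\subset V$.
\item[(b)] The set $J=(I\setminus S)\cup\{x\in\Gamma(S):\eta_x=1\}$ is an independent set of open sites of $V$. At least $|\Gamma(S)|-|S|$ sites of $\Gamma(S)$ are closed, and at least $|\Gamma(S)|-|S|+1$ if $J$ is not maximum.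
\item[(c)] Every edge of $\partial K$ joins a native site of $K$ to a foreign site outside $K$, and neither endpoint belongs to $I$.
\end{itemize}
\end{lemma}

\begin{proof}
The sites of $\Gamma(S_0)$ are native, lie in $V$ by (V1), and are not in $I$ because $I$ is independent. (They may be open or closed.)

(a) A neighbor of a site of $S$ lies in $\Gamma(S_0)$ and is joined to $K$, so $\Gamma(S)\subset K$. A foreign site of $K$ lies in $S_0$, hence in $S$. A native site of $K$ lies in $\Gamma(S_0)$; its neighbor in $S_0$ is joined to $K$ and so lies in $S$.

(b) Two sites of $\Gamma(S)$ have the same parity and are not adjacent. If $x\in\Gamma(S)$ has a neighbor in $I$, that neighbor is foreign, so it lies in $S_0$, and being joined to $x\in K$ it lies in $S$. So $J$ is independent. As $\Gamma(S)\cap I=\emptyset$, we have $|J|=|I|-|S|+\#\{\text{open sites of }\Gamma(S)\}$. Now $|J|\le|I|$ shows that at most $|S|$ sites of $\Gamma(S)$ are open, and at most $|S|-1$ if $|J|<|I|$.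

(c) The endpoint in $K$ is not in $S$, because $\Gamma(S)\subset K$. So it lies in $\Gamma(S)$, is native, and is not in $I$. The other endpoint is foreign; if it were in $I$, it would lie in $S_0$ and hence in $K$.
\end{proof}

To use (b) we need a lower bound on $|\Gamma(S)|-|S|$. The distinction between $|S|=1$ and $|S|\ge2$ is what isolates the leading terms in Theorem~\ref{thm:three}.

\begin{lemma}\label{lem:nbr}
Let $d\ge2$ and let $S\subset\mathbb{Z}^d$ be finite and nonempty. Then $|\Gamma(S)|\ge|S|+2d-1$, and $|\Gamma(S)|\ge|S|+2d$ if $|S|\ge2$.
\end{lemma}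

\begin{proof}
Let $U=\{\pm\mathbf e_1,\dots,\pm\mathbf e_d\}$, so that $\Gamma(S)=S+U$. Choose a linear functional $\varphi$ with $\varphi(\mathbf e_1)>\dots>\varphi(\mathbf e_d)>0$ whose values at the $\mathbf e_j$ are linearly independent over $\mathbb{Q}$; it is injective on $\mathbb{Z}^d$. Order $S=\{s_1,\dots,s_n\}$ by increasing $\varphi$. The element of $s_1+U$ with the largest $\varphi$ is $s_1+\mathbf e_1$, and $\varphi(s_1+\mathbf e_1)<\varphi(s_2+\mathbf e_1)<\dots<\varphi(s_n+\mathbf e_1)$. So the $2d$ sites of $s_1+U$ and the sites $s_2+\mathbf e_1,\dots,s_n+\mathbf e_1$ are $2d+n-1$ distinct elements of $\Gamma(S)$.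

Suppose that $n\ge2$ and that these are all of $\Gamma(S)$. For $u\in U\setminus\{\mathbf e_1\}$ we have $\varphi(s_2+u)<\varphi(s_2+\mathbf e_1)$, so $s_2+u\in s_1+U$. Then $s_1$ and $s_2$ have at least $2d-1\ge3$ common neighbors. But two distinct sites have at most two: one if they differ by $\pm2\mathbf e_i$, two if they differ by $\pm\mathbf e_i\pm\mathbf e_j$ with $i\ne j$, and none otherwise.
\end{proof}

When $S$ is confined to a bounded region, Lemmas~\ref{lem:flip}(b) and~\ref{lem:nbr} force many closed sites near the origin, which is unlikely for small $p$. For large $S$ the flip alone is useless. If $S$ is the set of foreign sites of a cube of side $n$, then $|\Gamma(S)|-|S|=O(n^{d-1})$, while $\Gamma(S)$ typically contains about $pn^d/2$ closed sites. One would have to use that $S$ avoids the closed foreign sites, and then $S$ has holes throughout its volume and ranges over a family whose size is exponential in the volume. We need an operation that depends only on the outer shape of $K$.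

\subsection{The shift}

A translation by a unit vector exchanges native and foreign sites. If we translate $I$ by one step inside the region enclosed by $K$, the occupied sites next to the interface become native, like those outside, and a layer of native sites at the back of the region becomes free. The translated sites need not be open in $\eta$, so we translate the configuration with them.

Fix a direction $\mathbf e=\mathbf e_j$ and a finite set $A$. On each line parallel to $\mathbf e$, decompose $A$ into maximal \emph{runs} $[a,b]=\{a,a+\mathbf e,\dots,b\}$; we call $a$ the \emph{start} and $b+\mathbf e\notin A$ the \emph{successor} of the run. Define $\pi_A(x)=x+\mathbf e$ for $x\in A$, $\pi_A(b+\mathbf e)=a$ for each run $[a,b]$, and $\pi_A(x)=x$ for all other $x$. The sets $[a,b+\mathbf e]$ are disjoint for different runs and $\pi_A$ rotates each of them cyclically, so $\pi_A$ is a permutation of $\mathbb{Z}^d$. The \emph{shifted environment} $\eta^A$ and the \emph{gain} $\Delta_A$ are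
\[
\eta^A_{\pi_A(x)}=\eta_x\quad(x\in\mathbb{Z}^d),\qquad\Delta_A=\alpha_V(\eta^A)-\alpha_V(\eta).
\]
Thus $\Delta_\emptyset=0$. The gain depends on $V$, $\mathbf e$, $A$ and $\eta$, but not on any choice of independent set.

\begin{example}\label{ex:shift}
Let $d=2$, let the odd sites be native, and let $S=\{(0,0),(1,1)\}$, as in Figure~\ref{fig:shift}. Then $\Gamma(S)$ has six sites. Suppose that $(-1,0)$, $(0,-1)$, $(2,1)$, $(1,2)$ are closed and all other sites nearby are open. The flip replaces the two sites of $S$ by $(1,0)$ and $(0,1)$ and gains nothing. Now take $A=K=S\cup\Gamma(S)$ and $\mathbf e=\mathbf e_1$. There are four runs, with starts $(0,-1)$, $(-1,0)$, $(0,1)$, $(1,2)$ and successors $(1,-1)$, $(2,0)$, $(3,1)$, $(2,2)$. In $\eta^A$ the four closed sites have moved to the even sites $(0,0)$, $(1,-1)$, $(3,1)$, $(2,2)$; the sites $(1,0)$ and $(2,1)$ carry the states of the two sites of $S$; and the four starts carry the states of the four successors. All six odd sites of $A$ are open in $\eta^A$ and can replace $S$. The gain is one site per run.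
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\foreach \s in {0,8} {
  \begin{scope}[shift={(\s,0)}]
    \foreach \x/\y in {0/-1,-1/0,0/0,1/0,0/1,1/1,2/1,1/2}
      \fill[gray!25] (\x-0.5,\y-0.5) rectangle (\x+0.5,\y+0.5);
    \foreach \x in {-2,...,3} \foreach \y in {-2,...,3} \fill (\x,\y) circle (0.04);
    \foreach \x/\y in {-1/-2,1/-2,3/-2,-2/-1,2/-1,3/0,-2/1,-1/2,3/2,-2/3,0/3,2/3}
      \fill (\x,\y) circle (0.2);
  \end{scope}}
\foreach \x/\y in {0/0,1/1,9/0,10/1} \fill (\x,\y) circle (0.2);
\foreach \x/\y in {8/-1,7/0,8/1,9/2} \draw[thick,fill=white] (\x,\y) circle (0.2);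
\foreach \x/\y in {-1/0,0/-1,2/1,1/2,8/0,9/-1,11/1,10/2}
  \draw[thick] (\x-0.2,\y-0.2)--(\x+0.2,\y+0.2) (\x-0.2,\y+0.2)--(\x+0.2,\y-0.2);
\draw[->,thick] (3.9,0.5)--(5.1,0.5);
\end{tikzpicture}
\caption{Shifting the environment one step to the right inside a set $A$ (gray). Crosses are closed sites. Left: an independent set (black disks) that uses even sites inside $A$ and odd sites outside. Right: after the shift the two disks inside $A$ sit on odd sites, and the leftmost site of each of the four horizontal runs of $A$ (white disks) can be added.}
\label{fig:shift}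
\end{figure}

Let $\mathcal A_\ell$ be the family of finite connected sets $A\ni0$ such that $\mathbb{Z}^d\setminus A$ is connected and $|\partial A|=\ell$. Such sets are confined:
\begin{equation}\label{eq:confine}
A\subset\Lambda_\ell\quad\text{for }A\in\mathcal A_\ell .
\end{equation}
Indeed, if some point of $A$ has $i$-th coordinate $\pm r$, then the connected set $A$ meets $r+1$ hyperplanes $\{x_i=\text{const}\}$. Each of them contains a line that meets the finite set $A$, and such a line contains at least two edges of $\partial A$. So $\ell\ge2(r+1)$.

\begin{lemma}\label{lem:shift}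
In the setting of Lemma~\ref{lem:flip}, let $A$ be the union of $K$ and all finite components of $\mathbb{Z}^d\setminus K$, and let $\ell=|\partial A|$. Then $A\in\mathcal A_\ell$ and $A\subset V$. There is a direction $\mathbf e_j$ in which $A$ has $r\ge\ell/(2d)$ runs and
\[
\Delta_A\ge r-\#\{\text{runs whose successor is closed in }\eta\}.
\]
\end{lemma}

\begin{proof}
The set $\mathbb{Z}^d\setminus\Lambda_N$ is infinite, connected (as $d\ge2$) and disjoint from $K\subset V$. So $\mathbb{Z}^d\setminus K$ has exactly one infinite component, which contains $\mathbb{Z}^d\setminus\Lambda_N$ and, by (V2), also $\Lambda_N\setminus V$. This component is the complement of $A$; hence $A\subset V$ and $\mathbb{Z}^d\setminus A$ is connected. Each finite component of $\mathbb{Z}^d\setminus K$ is adjacent to $K$, so $A$ is connected and $A\in\mathcal A_\ell$. An edge of $\partial A$ cannot start in a finite component of $\mathbb{Z}^d\setminus K$, since the neighbors of such a component lie in it or in $K$. So $\partial A\subset\partial K$, and Lemma~\ref{lem:flip}(c) gives: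
\begin{equation}\label{eq:star}
\text{no endpoint of an edge of }\partial A\text{ is in }I,\text{ and the endpoint in }A\text{ is native.}
\end{equation}
Each run in direction $\mathbf e_j$ accounts for exactly two edges of $\partial A$ parallel to $\mathbf e_j$, so the numbers $r_j$ of runs satisfy $2(r_1+\dots+r_d)=\ell$. Fix $\mathbf e=\mathbf e_j$ with $r=r_j\ge\ell/(2d)$, and let
\[
I'=(I\setminus A)\ \cup\ \big((I\cap A)+\mathbf e\big)\ \cup\ \{a:[a,b]\text{ is a run with }\eta_{b+\mathbf e}=1\}.
\]

\emph{The three parts are disjoint subsets of $V$.} If $z\in I\cap A$, then $z+\mathbf e\in A$ by \eqref{eq:star}. So the second and third parts lie in $A\subset V$ and are disjoint from the first. A start $a$ is not of the form $z+\mathbf e$ with $z\in A$, because $a-\mathbf e\notin A$.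

\emph{All sites of $I'$ are open in $\eta^A$.} If $y\in I\setminus A$, then $y-\mathbf e\notin A$ by \eqref{eq:star}, so $y$ is not a successor, $\pi_A(y)=y$, and $\eta^A_y=\eta_y=1$. If $z\in I\cap A$, then $\eta^A_{z+\mathbf e}=\eta_z=1$. For a run $[a,b]$ we have $\eta_a^A=\eta_{b+\mathbf e}$.

\emph{$I'$ is independent.} The first two parts are independent, being a subset and a translate of a subset of $I$. The third part consists of endpoints in $A$ of edges of $\partial A$, which are all native and so pairwise nonadjacent. By \eqref{eq:star}, no site of $I\setminus A$ is adjacent to a site of $A$. Finally, if a start $a$ were adjacent to $z+\mathbf e$ with $z\in I\cap A$, then $z$ would be adjacent to $a-\mathbf e\notin A$, contrary to \eqref{eq:star}.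

Therefore $\alpha_V(\eta^A)\ge|I'|=|I|+\#\{\text{runs whose successor is open}\}$.
\end{proof}

For small $p$ most successors are open, so a large set $K$ produces a set $A\in\mathcal A_\ell$ with a gain $\Delta_A$ of order $\ell$. It remains to show that this is unlikely.

\section{Fluctuations of the gain}\label{sec:fluct}

In this section $d\ge3$ and $p_{\mathrm e}=p_{\mathrm o}=p$. The set $V$ in the definition of $\Delta_A$ may be any finite set, and $\mathbf e$ any direction. Let $L=\log(1/p)$. The letters $C,c,c'$ denote positive constants that depend only on $d$ and may change from line to line. The goal is the following estimate.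

\begin{proposition}\label{prop:gain}
There are $p_0,c,C>0$, depending only on $d$, such that for all $p\le p_0$, every finite $V$, every direction $\mathbf e$ and every $\ell_0\ge1$,
\[
P\big(\exists\,\ell\ge\ell_0,\ A\in\mathcal A_\ell:\ \Delta_A\ge\ell/(4d)\big)\le Cp^{\,c\,\ell_0^{1/4}}.
\]
\end{proposition}

\subsection{Concentration for two fixed sets}

We first note that similar sets have similar permutations:
\begin{equation}\label{eq:perm}
\#\{y:\pi_A(y)\ne\pi_B(y)\}\le2|A\triangle B|\quad\text{for finite }A,B.
\end{equation}
One passes from $A$ to $B$ by $|A\triangle B|$ insertions or deletions of a single site, so it suffices to take $B=A\cup\{y\}$ with $y\notin A$. Let $[a,b]$ be the run of $B$ containing $y$. Then $\pi_A(y)=a$: either $y-\mathbf e\in A$ and $y$ is the successor of the run $[a,y-\mathbf e]$ of $A$, or $a=y$ is fixed by $\pi_A$. Also $\pi_A(b+\mathbf e)=y+\mathbf e$: either $y+\mathbf e\in A$ and $[y+\mathbf e,b]$ is a run of $A$, or $b=y$ and $y+\mathbf e$ is fixed by $\pi_A$. On the other hand $\pi_B(y)=y+\mathbf e$ and $\pi_B(b+\mathbf e)=a$. At all other sites $\pi_A$ and $\pi_B$ agree.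

Our concentration bound must improve as $p\to0$, in order to beat the number of sets $A$. The improvement comes from the moment generating function of a Bernoulli variable.

\begin{lemma}\label{lem:mgf}
Let $P(\omega=1)=p=1-P(\omega=0)$ and $\psi(t)=\log Ee^{t(\omega-p)}$. Then $\psi(t)\le2t^2/L$ for all $t\in\mathbb{R}$.
\end{lemma}

\begin{proof}
From $\log(1+y)\le y$ we get $\psi(t)=\log(1+p(e^t-1))-tp\le p(e^t-1-t)$. Recall that $q\log(1/q)\le1/e$ for $q\in(0,1)$; with $q=p$ and $q=\sqrt p$ this gives $pL\le1/e$ and $\sqrt p\,L\le2/e$. For $t\le0$ we have $e^t-1-t\le t^2/2$, so $\psi(t)\le pt^2/2\le2t^2/L$. For $0\le t\le L/2$ we have $e^t-1-t\le t^2e^t/2$ and $pe^t\le\sqrt p$, so $\psi(t)\le\sqrt p\,t^2/2\le2t^2/L$. For $t\ge L/2$ we have $\psi(t)\le t\le2t^2/L$, since $\omega-p\le1$.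
\end{proof}

The factor $1/L$ is much larger than the variance $p(1-p)$, but a bound valid for all $t$ cannot have a smaller order, because $\psi(2L)\ge\log(pe^{2L})-2Lp=L(1-2p)$.

\begin{lemma}\label{lem:conc}
For finite sets $A\ne B$ and $\lambda>0$,
\[
P\big(|\Delta_A-\Delta_B|\ge\lambda\big)\le2\exp\Big(-\frac{\lambda^2L}{16|A\triangle B|}\Big).
\]
\end{lemma}

\begin{proof}
Let $h=\Delta_A-\Delta_B=\alpha_V(\eta^A)-\alpha_V(\eta^B)$ and $Y=\{y:\pi_A(y)\ne\pi_B(y)\}=\{y_1,\dots,y_m\}$, so $m\le2|A\triangle B|$ by \eqref{eq:perm}. The two permutations agree on the complement $Y^c$, hence $\pi_A(Y)=\pi_B(Y)=:X$. Let $\mathcal G_i$ be generated by $(\eta_y)_{y\in Y^c}$ and $\eta_{y_1},\dots,\eta_{y_i}$.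

\emph{Mean zero.} Off $X$, the configurations $\eta^A$ and $\eta^B$ coincide and are $\mathcal G_0$-measurable. On $X$, each is a rearrangement of the variables $(\eta_y)_{y\in Y}$, which are independent of $\mathcal G_0$, independent of each other and, because $p_{\mathrm e}=p_{\mathrm o}$, identically distributed. So $\eta^A$ and $\eta^B$ have the same conditional law given $\mathcal G_0$, and $E[h\mid\mathcal G_0]=0$.

\emph{Increments.} Opening a site $y$ in $\eta$ opens one site in each of $\eta^A$ and $\eta^B$ and raises each of $\alpha_V(\eta^A)$, $\alpha_V(\eta^B)$ by $0$ or $1$. So $D_yh:=h(\eta^{y,1})-h(\eta^{y,0})\in[-1,1]$. Writing $h=h(\eta^{y_i,0})+\eta_{y_i}D_{y_i}h$ and arguing as for \eqref{eq:di}, we get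
\[
E[h\mid\mathcal G_i]-E[h\mid\mathcal G_{i-1}]=\big(\eta_{y_i}-(1-p)\big)c_i,\qquad c_i=E[D_{y_i}h\mid\mathcal G_{i-1}]\in[-1,1].
\]
With $\omega=1-\eta_{y_i}$ the increment is $-c_i(\omega-p)$, so its exponential moment of order $t$ given $\mathcal G_{i-1}$ is $e^{\psi(-tc_i)}\le e^{2t^2/L}$ by Lemma~\ref{lem:mgf}. Conditioning successively on $\mathcal G_{m-1},\dots,\mathcal G_0$ gives $Ee^{th}\le e^{2t^2m/L}\le e^{4t^2|A\triangle B|/L}$ for all real $t$. By Markov's inequality, $P(\pm h\ge\lambda)\le\exp(4t^2|A\triangle B|/L-t\lambda)$ for $t>0$, and $t=\lambda L/(8|A\triangle B|)$ gives the claim.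
\end{proof}

\begin{remark}
This is the essential use of symmetry. If $p_{\mathrm e}\ne p_{\mathrm o}$, then already for $A=\{x\}$, where $\pi_A$ exchanges $x$ and $x+\mathbf e$, the law of $\eta^A$ differs from that of $\eta$.
\end{remark}

With $B=\emptyset$, Lemma~\ref{lem:conc} bounds $P(\Delta_A\ge\ell/(4d))$ by $2\exp(-cL\ell^2/|A|)$. For a cube of side $n$ this is $2\exp(-cLn^{d-2})$, which is small precisely because $d\ge3$. But a union bound fails: placing single sites on top of one face of the cube produces $e^{cn^{d-1}}$ different sets of comparable volume and surface. These sets differ from the cube in only $O(n^{d-1})$ sites, however, so by Lemma~\ref{lem:conc} their gains are close to the gain of the cube. This suggests passing from $A$ to $\emptyset$ through coarser and coarser approximations $A=A_0,A_1,A_2,\dots$, such that on each scale the number of possible pairs $(A_k,A_{k+1})$ is beaten by the bound of Lemma~\ref{lem:conc}.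

\subsection{Coarse graining}

For $k\ge0$ a \emph{$k$-cube} is a set $2^km+\{0,\dots,2^k-1\}^d$ with $m\in\mathbb{Z}^d$; $m$ is its \emph{index}, and two $k$-cubes are \emph{adjacent} if their indices are. For finite $A$ let $A_k$ be the union of the $k$-cubes $Q$ with $|Q\cap A|>|Q|/2$; thus $A_0=A$. Let $\mathcal Q_k(A)$ be the set of ordered pairs $(Q,Q')$ of adjacent $k$-cubes with $Q\subset A_k$ and $Q'\not\subset A_k$; it is the edge boundary of $A_k$ on scale $2^k$. It determines $A_k$: along each line of $k$-cubes one starts outside the finite set $A_k$, and membership in $A_k$ changes exactly at the pairs in $\mathcal Q_k(A)$. To relate $A_k$ to $\partial A$ we need an isoperimetric inequality inside a box.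

\begin{lemma}\label{lem:iso}
Let $R\subset\mathbb{Z}^d$ be a box with $n_i$ sites in direction $i$, and let $B\subset R$. The number of edges with one endpoint in $B$ and the other in $R\setminus B$ is at least
\[
\frac{2\,|B|\,|R\setminus B|}{|R|\max_in_i}.
\]
\end{lemma}

\begin{proof}
Join each pair $(x,y)\in B\times(R\setminus B)$ by the path in $R$ that changes the coordinates $1,\dots,d$ in turn, monotonically, from $x_i$ to $y_i$. While coordinate $i$ changes, the path runs through points $(y_1,\dots,y_{i-1},\,\cdot\,,x_{i+1},\dots,x_d)$. So if the path uses a given edge in direction $i$, then $y_j$ for $j<i$ and $x_j$ for $j>i$ are determined, the coordinates $x_j$ for $j<i$ and $y_j$ for $j>i$ can be chosen in $\prod_{j\ne i}n_j$ ways, and $x_i,y_i$ lie on different sides of the edge, which leaves $2s(n_i-s)\le n_i^2/2$ choices, where $s$ is the number of values on one side. Each edge thus lies on at most $|R|\max_in_i/2$ paths, and each of the $|B||R\setminus B|$ paths contains an edge from $B$ to $R\setminus B$.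
\end{proof}

\begin{lemma}\label{lem:approx}
Let $A\in\mathcal A_\ell$ and $k\ge0$.
\begin{itemize}
\item[(a)] $|A\triangle A_k|\le2^k\ell$, and hence $|A_k\triangle A_{k+1}|\le3\cdot2^k\ell$.
\item[(b)] If $(Q,Q')\in\mathcal Q_k(A)$, then at least $\frac38\,2^{(d-1)k}$ edges of $\partial A$ have both endpoints in $Q\cup Q'$.
\item[(c)] $|\mathcal Q_k(A)|\le6d\,\ell\,2^{-(d-1)k}$. In particular, $A_k=\emptyset$ if $6d\,\ell\,2^{-(d-1)k}<1$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $n=2^k$.

(a) For a $k$-cube $Q$, the definition of $A_k$ gives $|(A\triangle A_k)\cap Q|=\min(|Q\cap A|,|Q\setminus A|)$. The larger of these two numbers is at least $|Q|/2$, so by Lemma~\ref{lem:iso} at least $|(A\triangle A_k)\cap Q|/n$ edges of $\partial A$ lie inside $Q$. Summing over $Q$ gives the first bound, and the second follows from $2^k+2^{k+1}=3\cdot2^k$.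

(b) The box $R=Q\cup Q'$ has $|R|=2n^d$ and longest side $2n$. Since $|A\cap Q|>n^d/2$ and $|A\cap Q'|\le n^d/2$, we have $n^d/2\le|A\cap R|\le3n^d/2$, so $|A\cap R|\,|R\setminus A|\ge\frac34n^{2d}$. Lemma~\ref{lem:iso} gives $2\cdot\frac34n^{2d}/(2n^d\cdot2n)=\frac38n^{d-1}$ edges.

(c) An edge inside one $k$-cube lies in $Q\cup Q'$ for $2d$ unordered adjacent pairs, and an edge between two $k$-cubes for one such pair. Each unordered pair gives at most one element of $\mathcal Q_k(A)$. By (b), $\frac38n^{d-1}|\mathcal Q_k(A)|\le2d\ell$, and $16/3\le6$. If $\mathcal Q_k(A)=\emptyset$, then $A_k=\emptyset$, because $\mathcal Q_k(A)$ determines $A_k$.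
\end{proof}

\subsection{Counting the coarse sets}

By Lemma~\ref{lem:approx}(c), $A_k$ is described by $M\le6d\ell2^{-(d-1)k}$ pairs of cubes. Placing each pair freely in $\Lambda_\ell$ gives $e^{CM\log\ell}$ possibilities, and for $k=0$ the resulting exponent $\ell\log\ell$ cannot be beaten by $L\ell$ uniformly in $\ell$. We must replace $\log\ell$ by $1+k$. The coarse boundary $\mathcal Q_k(A)$ need not be connected, since thin parts of $A$ disappear under coarse graining. But the original boundary $\partial A$ is connected and has size $\ell$, so all pairs of $\mathcal Q_k(A)$ lie along one short tour. This is where the connectedness of $A$ and of its complement is used, and it is the reason for filling the holes of $K$ in Lemma~\ref{lem:shift}.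

\begin{lemma}\label{lem:tour}
Let $A\in\mathcal A_\ell$. There is a sequence $x(0),\dots,x(T)$ in $A$ with $T\le2\ell$ and $|x(t+1)-x(t)|_\infty\le1$ that contains the endpoint in $A$ of every edge of $\partial A$.
\end{lemma}

\begin{proof}
Call the $4$-cycles of $\mathbb{Z}^d$ \emph{squares}, and record a walk by the set of edges that it uses an odd number of times; such sets are added modulo $2$.

\emph{Every closed walk is a sum of squares.} Exchanging two consecutive steps in different coordinate directions changes the walk by a square. After finitely many exchanges the steps are sorted by coordinate direction. The total displacement in each direction is zero, so each block of steps is a closed walk on a line and uses every edge an even number of times. The sorted walk is therefore $0$ modulo $2$.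

\emph{$\partial A$ is connected through squares.} Join two edges of $\partial A$ if they lie in a common square. If the resulting graph were disconnected, we could write $\partial A=F_1\sqcup F_2$ with $F_1,F_2$ nonempty and no square meeting both. Choose edges $x_iy_i\in F_i$ with $x_i\in A$. A path in $A$ from $x_1$ to $x_2$, the edge $x_2y_2$, a path in $\mathbb{Z}^d\setminus A$ from $y_2$ to $y_1$ and the edge $y_1x_1$ form a closed walk that contains exactly one edge of $F_1$, once. On the other hand, a square contains an even number of edges of $\partial A$, as it enters $A$ as often as it leaves, and these lie all in $F_1$ or all in $F_2$. So every square, and then every sum of squares, contains an even number of edges of $F_1$. This is a contradiction.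

\emph{The tour.} Any two sites of a square are at $\ell_\infty$-distance at most $1$. So the set of endpoints in $A$ of edges of $\partial A$, which has at most $\ell$ elements, is connected for the relation $|x-y|_\infty\le1$. A depth-first traversal of a spanning tree visits all of it and uses each of the at most $\ell-1$ tree edges twice.
\end{proof}

\begin{lemma}\label{lem:count}
For $k\ge0$ and $\ell\ge1$, the number of different sets $A_k$ with $A\in\mathcal A_\ell$ is at most
\[
\mathcal N_k(\ell)=(C\ell)^{d+1}\exp\big(C(1+k)\,\ell\,2^{-(d-1)k}\big).
\]
In particular, $|\mathcal A_\ell|\le(C\ell)^{d+1}e^{C\ell}$.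
\end{lemma}

\begin{proof}
We count the possible sets $\mathcal Q_k(A)$ of a given size $M$; for $M=0$ there is one. Let $M\ge1$ and take the tour of Lemma~\ref{lem:tour}. By Lemma~\ref{lem:approx}(b), for each $q=(Q,Q')\in\mathcal Q_k(A)$ the tour visits $Q\cup Q'$; let $t_q$ be the first time it does. List $\mathcal Q_k(A)=\{q_1,\dots,q_M\}$ with $t_{q_1}\le\dots\le t_{q_M}$, and let $m_i$ be the index of the $k$-cube containing $x(t_{q_i})$. This cube is one of the two cubes of $q_i$, so $q_i$ is determined by $m_i$ and one of $4d$ choices: a neighboring cube and an order. By \eqref{eq:confine} there are at most $(2\ell+1)^d$ choices for $m_1$. The increments $\theta_i=m_{i+1}-m_i$ satisfy $|\theta_i|_\infty\le2^{-k}(t_{q_{i+1}}-t_{q_i})+1$, because the coordinates of $m_i$ are the integer parts of those of $2^{-k}x(t_{q_i})$. Hence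
\[
\sum_{i<M}|\theta_i|_\infty\le\rho:=2\ell\,2^{-k}+M .
\]
Let $s\in(0,1]$. Each such sequence has $e^{s\rho}\prod_ie^{-s|\theta_i|_\infty}\ge1$, and $|\theta|_\infty\ge|\theta|_1/d$. So the number of sequences is at most
\[
e^{s\rho}\Big(\sum_{\theta\in\mathbb{Z}^d}e^{-s|\theta|_\infty}\Big)^{M-1}\le e^{s\rho}\Big(\sum_{z\in\mathbb{Z}}e^{-s|z|/d}\Big)^{dM}\le e^{s\rho}\Big(\frac{4d}s\Big)^{dM},
\]
where we used $\sum_ze^{-u|z|}\le2/(1-e^{-u})\le4/u$ for $0<u\le1$. We choose $s=2^{-(d-2)k}$, so that the first term of $s\rho$ has the order of the bound on $M$: $s\rho\le2\ell2^{-(d-1)k}+M$. The price is $\log(4d/s)\le C(1+k)$, so $(4d)^M(4d/s)^{dM}\le e^{C(1+k)M}$. Since $M\le6d\ell2^{-(d-1)k}$, the number of sets $\mathcal Q_k(A)$ of size $M$ is at most $(2\ell+1)^d\exp(C(1+k)\ell2^{-(d-1)k})$, and $M$ takes at most $1+6d\ell$ values. The last assertion is the case $k=0$.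
\end{proof}

\subsection{Proof of Proposition~\ref{prop:gain}}

Fix $\ell\ge1$ and let $k_*\ge1$ be minimal with $6d\ell2^{-(d-1)k_*}<1$. Then $A_{k_*}=\emptyset$ for all $A\in\mathcal A_\ell$ by Lemma~\ref{lem:approx}(c), and, as $d\ge3$,
\begin{equation}\label{eq:kstar}
2^k\le(6d\ell)^{1/(d-1)}\le(6d\ell)^{1/2}\quad\text{for }k<k_*;
\end{equation}
in particular $k_*\le C\ell$. We have $\Delta_A=\sum_{k<k_*}(\Delta_{A_k}-\Delta_{A_{k+1}})$. Distribute the threshold $\ell/(4d)$ over the scales by $\lambda_k=\frac1{28d}\,\ell\,2^{-k/4}$. Since $\sum_{k\ge0}2^{-k/4}=(1-2^{-1/4})^{-1}<7$, we have $\sum_k\lambda_k<\ell/(4d)$. So if $\Delta_A\ge\ell/(4d)$, there is $k<k_*$ with $|\Delta_{A_k}-\Delta_{A_{k+1}}|\ge\lambda_k$, and then $A_k\ne A_{k+1}$. For a fixed pair $(A_k,A_{k+1})$, Lemmas~\ref{lem:conc} and~\ref{lem:approx}(a) bound the probability of this event by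
\[
2\exp\Big(-\frac{\lambda_k^2L}{48\cdot2^k\ell}\Big)=2\exp\big(-c_1L\,\ell\,2^{-3k/2}\big),\qquad c_1=\frac1{48(28d)^2}.
\]
By Lemma~\ref{lem:count} there are at most $\mathcal N_k(\ell)\mathcal N_{k+1}(\ell)\le(C\ell)^{2d+2}\exp(C(1+k)\ell2^{-(d-1)k})$ pairs. Since $d\ge3$ and $(1+k)2^{-k/2}$ is bounded,
\begin{equation}\label{eq:balance}
C(1+k)2^{-(d-1)k}\le C(1+k)2^{-2k}\le C_1\,2^{-3k/2}
\end{equation}
with a constant $C_1$. Let $L_0=\max(1,2C_1/c_1)$, $p_0=e^{-L_0}$ and $p\le p_0$. Then the contribution of scale $k$ is at most $2(C\ell)^{2d+2}\exp(-\frac{c_1}2L\ell2^{-3k/2})$, and $\ell2^{-3k/2}\ge\ell(6d\ell)^{-3/4}=c\ell^{1/4}$ by \eqref{eq:kstar}. Summing over $k<k_*\le C\ell$, we obtain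
\[
P\big(\exists A\in\mathcal A_\ell:\Delta_A\ge\ell/(4d)\big)\le(C\ell)^{2d+3}e^{-c'L\ell^{1/4}}.
\]
Finally, for $\ell\ge\ell_0$ we split the exponent into halves and use $L\ge1$ in one of them:
\[
\sum_{\ell\ge\ell_0}(C\ell)^{2d+3}e^{-c'L\ell^{1/4}}\le p^{\,c'\ell_0^{1/4}/2}\sum_{\ell\ge1}(C\ell)^{2d+3}e^{-c'\ell^{1/4}/2}\le Cp^{\,c\,\ell_0^{1/4}}.
\]
This proves the proposition.\hfill$\square$

\begin{remark}
The hypothesis $d\ge3$ is used in \eqref{eq:kstar} and \eqref{eq:balance}. With thresholds $\lambda_k=a_k\ell$, scale $k$ requires $La_k^22^{-k}$ to exceed a constant times $(1+k)2^{-(d-1)k}$. For $d\ge3$ this allows geometrically decaying $a_k$. For $d=2$ it forces $a_k\ge c\sqrt{(1+k)/L}$, which is incompatible with $\sum_ka_k\le1/(4d)$ once the number of scales is large.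
\end{remark}

\section{Proof of Theorem~\ref{thm:three}}\label{sec:final}

Let $d\ge3$ and $p_{\mathrm e}=p_{\mathrm o}=p$. The law of $\eta$ is invariant under all translations, so we may start at the origin. It is even, so Odd is the first player. The outcome depends only on $(\eta_x)_{x\ne0}$, with $0$ regarded as open; hence its probabilities may be computed under $P_1=P(\,\cdot\mid\eta_0=1)$. Let $N\ge2$ and $V\in\{\Lambda_N^{\mathrm e},\Lambda_N^{\mathrm o}\}$. All constants below are independent of $N$.

\subsection{Large clusters are unlikely}

For an integer $\ell_0\ge1$ let $\mathcal B$ be the event that there are $\ell\ge\ell_0$, $A\in\mathcal A_\ell$ and a direction $\mathbf e_j$ in which $A$ has $r\ge\ell/(2d)$ runs, such that either $\Delta_A\ge\ell/(4d)$ for this direction, or more than $r/2$ of the successors are closed. For given $A$ and $j$ the $r$ successors are distinct sites and $r\le\ell$, so the second possibility has probability at most $2^rp^{r/2}\le2^\ell p^{\ell/(4d)}$. By Lemma~\ref{lem:count}, and by Proposition~\ref{prop:gain} for each of the $d$ directions,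
\[
P(\mathcal B)\le Cp^{\,c\ell_0^{1/4}}+d\,p^{\ell_0/(8d)}\sum_{\ell\ge1}(C\ell)^{d+1}\big(2e^Cp^{1/(8d)}\big)^\ell\le Cp^{\,c\ell_0^{1/4}}+Cp^{\,\ell_0/(8d)}
\]
as soon as $p\le p_0$ and $2e^Cp^{1/(8d)}\le\frac12$. Fix $\ell_0$, depending only on $d$, so large that both exponents are at least $2d+1$. For small $p$,
\begin{equation}\label{eq:bad}
P_1(\mathcal B)\le P(\mathcal B)/(1-p)\le Cp^{2d+1}.
\end{equation}

Suppose that $\mathcal B$ does not occur and that Lemma~\ref{lem:flip} applies to some maximum independent set. Let $A$, $\ell$, $\mathbf e_j$, $r$ be as in Lemma~\ref{lem:shift}. If $\ell\ge\ell_0$, then at most $r/2$ successors are closed, so $\Delta_A\ge r/2\ge\ell/(4d)$ and $\mathcal B$ occurs after all. Hence $\ell<\ell_0$, and by \eqref{eq:confine}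
\begin{equation}\label{eq:small}
\Gamma(S)\subset K\subset A\subset\Lambda_{\ell_0}\quad\text{off }\mathcal B.
\end{equation}
Let $\mathcal C_j$ be the event that at least $j$ sites of $\Lambda_{\ell_0}$ are closed. Then $P_1(\mathcal C_j)\le\binom{|\Lambda_{\ell_0}|}{j}p^j\le Cp^j$ for $j\in\{2d,2d+1\}$.

\subsection{The first player}

\emph{Upper bound.} Let $V=\Lambda_N^{\mathrm e}$, so that the odd sites are foreign, and suppose that Odd wins from $0$ on $H_N^{\mathrm e}$. By Lemma~\ref{lem:indep} some maximum independent set $I$ avoids $0$. Since $0$ is open and cannot be added to $I$, it has a neighbor in $I$, which is odd. So $0\in\Gamma(S_0)$, Lemma~\ref{lem:flip} applies, and $0\in\Gamma(S)$ because $0\in K$ is native. At least $|\Gamma(S)|-|S|$ sites of $\Gamma(S)$ are closed.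
\begin{itemize}
\item If $|S|\ge2$, these are at least $2d$ sites by Lemma~\ref{lem:nbr}. By \eqref{eq:small}, $\mathcal B$ or $\mathcal C_{2d}$ occurs.
\item If $S=\{y\}$, then $y\sim0$, at least $2d-1$ of the $2d$ neighbors of $y$ are closed, and the neighbor $0$ is open. So all sites of $\Gamma(y)\setminus\{0\}$ are closed. The probability that this happens for some $y\sim0$ is at most $2dp^{2d-1}$.
\end{itemize}
With \eqref{eq:bad} we get $P_1(\text{Odd wins on }H_N^{\mathrm e})\le2dp^{2d-1}+Cp^{2d}$ for all $N\ge2$. By Lemma~\ref{lem:trunc} these events increase to the event that Odd wins on $\mathbb{Z}^d$, which therefore obeys the same bound.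

\emph{Lower bound.} For $y\sim0$ let $\mathcal E_y$ be the event that $y$ is open and all sites of $\Gamma(y)\setminus\{0\}$ are closed. On $\mathcal E_y$ Odd wins by moving to $y$, and $P_1(\mathcal E_y)=(1-p)p^{2d-1}$. Two distinct neighbors $y,y'$ of $0$ have at most one common neighbor other than $0$, so $\mathcal E_y\cap\mathcal E_{y'}$ requires at least $2(2d-1)-1=4d-3\ge2d$ given sites to be closed. By inclusion--exclusion,
\[
P_1(\text{Odd wins})\ge2d(1-p)p^{2d-1}-\binom{2d}2p^{2d}=2dp^{2d-1}-O(p^{2d}).
\]

\subsection{The second player}

\emph{Upper bound.} Let $V=\Lambda_N^{\mathrm o}$, so that the even sites are foreign, and suppose that Even wins from $0$ on $H_N^{\mathrm o}$. By Lemma~\ref{lem:indep}, $0$ lies in \emph{every} maximum independent set. Let $I$ be one. Then $0\in S_0$, Lemma~\ref{lem:flip} applies, and $0\in S$. The set $J$ of Lemma~\ref{lem:flip}(b) does not contain $0$, since $0\in S$ and the sites of $\Gamma(S)$ are odd. So $J$ is not maximum, and at least $|\Gamma(S)|-|S|+1$ sites of $\Gamma(S)$ are closed. This extra site is the reason why the second player's probability is one order smaller.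
\begin{itemize}
\item If $|S|\ge2$, these are at least $2d+1$ sites by Lemma~\ref{lem:nbr}. By \eqref{eq:small}, $\mathcal B$ or $\mathcal C_{2d+1}$ occurs.
\item If $S=\{0\}$, all $2d$ neighbors of $0$ are closed, which has probability $p^{2d}$.
\end{itemize}
With \eqref{eq:bad} we get $P_1(\text{Even wins on }H_N^{\mathrm o})\le p^{2d}+Cp^{2d+1}$ for all $N\ge2$, and by Lemma~\ref{lem:trunc} the same bound holds on $\mathbb{Z}^d$.

\emph{Lower bound.} If all neighbors of $0$ are closed, Odd cannot move, so $P_1(\text{Even wins})\ge p^{2d}$.

This proves the two asymptotic formulas. Subtracting them from $1$ gives $P(\text{draw})=1-2dp^{2d-1}+O(p^{2d})$, which is positive for all sufficiently small $p$.\hfill$\square$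

\begin{thebibliography}{9}

\bibitem{PG}
\emph{Percolation Games},
\texttt{https://maths.durham.ac.uk/lms/108/talks/1209mart.pdf}.

\end{thebibliography}
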